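\title{Large prime factors of subset sums}

\begin{abstract}
For a finite set $A$ of positive integers let $s(A)$ be the product of the distinct positive subset sums of $A$. Every prime up to $|A|$ divides $s(A)$ by the pigeonhole principle, and it was conjectured that the greatest prime factor of $s(A)$, divided by $|A|$, tends to infinity with $|A|$. We prove this: $s(A)$ has at least $c|A|^{3/2}$ distinct prime factors, and so a prime factor of size at least $c|A|^{3/2}\log|A|$. For sets of additive energy at most $|A|^{5/2}\log|A|$ the bounds improve to $c|A|^2/\log|A|$ and $c|A|^2$. The proof compares the $p$-adic valuations of a random subset sum with those of a random difference of elements of $A$.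
\end{abstract}

\section{Introduction}

For an integer $m>1$ let $P(m)$ be its greatest prime factor and $\omega(m)$ the number of its distinct prime factors, and let $\pi(x)$ be the number of primes not exceeding $x$. For a non-empty finite set $A$ of positive integers let $S(A)$ be the set of positive integers of the form $\sum_{a\in A}\varepsilon_a a$ with all $\varepsilon_a\in\{0,1\}$, and put
\[
s(A)=\prod_{m\in S(A)}m .
\]
A prime divides $s(A)$ exactly when it divides the sum of some non-empty subset of $A$. We ask how many such primes there must be, and how large, in terms of $N=|A|$ alone.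

Let $A=\{a_1,\dots,a_N\}$ and $m\le N$. Two of the $m+1$ partial sums $0,\ a_1,\ a_1+a_2,\ \dots,\ a_1+\dots+a_m$ are congruent modulo $m$, and their difference is an element of $S(A)$ divisible by $m$. Hence $\omega(s(A))\ge\pi(N)$, and by the prime number theorem $P(s(A))>(1-\varepsilon)N$ once $N$ exceeds an effectively computable bound depending on $\varepsilon>0$.

This argument never uses that the $a_i$ are distinct, and for the list $1,1,\dots,1$, whose subset sums are $1,\dots,N$, it is sharp. The most compact set of distinct elements behaves very differently. For $A=\{1,\dots,N\}$ we have $S(A)=\{1,\dots,N(N+1)/2\}$: by induction the sums without $N$ fill $[0,N(N-1)/2]$ and those with $N$ fill $[N,N(N+1)/2]$, and $N\le N(N-1)/2+1$. So in this case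
\begin{equation}\label{eq:interval}
P(s(A))\le \frac{N(N+1)}2,\qquad \omega(s(A))=\pi\Big(\frac{N(N+1)}2\Big)\sim\frac{N^2}{4\log N}.
\end{equation}
This suggests that the linear bound is far from the truth for sets. The conjecture posed in \cite{PF} is that $P(s(A))/|A|\to\infty$ as $|A|\to\infty$: for every $M>0$ there is a $T$ such that $P(s(A))>M|A|$ for every finite set $A$ of more than $T$ positive integers. We prove it.

\begin{theorem}\label{thm:main}
There are effectively computable constants $c>0$ and $N_0$ such that every set $A$ of $N\ge N_0$ positive integers satisfies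
\[
\omega(s(A))\ge cN^{3/2},\qquad P(s(A))\ge cN^{3/2}\log N .
\]
In particular $P(s(A))/|A|\to\infty$ as $|A|\to\infty$.
\end{theorem}

By \eqref{eq:interval} the exponent $3/2$ cannot be replaced by anything larger than $2$. We do not determine the optimal exponent. The proof gives more for sets with few additive coincidences. For $k\ge1$ let $J_k(A)$ be the number of tuples $(a_1,\dots,a_k,a_1',\dots,a_k')\in A^{2k}$ with
\[
a_1+\dots+a_k=a_1'+\dots+a_k' .
\]
Thus $J_1(A)=N$, and $J_2(A)$ is the additive energy of $A$.

\begin{theorem}\label{thm:energy}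
For every $k\ge1$ there are effectively computable constants $c_k>0$ and $N_k$ such that every set $A$ of $N\ge N_k$ positive integers satisfies
\[
\omega(s(A))\ \ge\ c_k\min\Big\{\frac{N^2}{\log N},\ \frac{N^{2k+1/2}}{J_k(A)}\Big\}.
\]
\end{theorem}

\begin{corollary}\label{cor:energy}
Fix $k$. If $N\ge N_k$ and $J_k(A)\le N^{2k-3/2}\log N$, then $\omega(s(A))\ge c_kN^2/\log N$ and $P(s(A))\ge c_k'N^2$, where $c_k'>0$ depends only on $k$.
\end{corollary}

For $k=2$ the hypothesis asks for additive energy at most $N^{5/2}\log N$. It holds, for instance, when the sums $a+a'$ are distinct apart from the order of the summands, since then $J_2(A)=2N^2-N$. At the other extreme, for $A=\{1,\dots,N\}$ the $N^k$ sums $a_1+\dots+a_k$ take at most $kN$ values, so $J_k(A)\ge N^{2k-1}/k$ by the Cauchy--Schwarz inequality; for this set no fixed $k$ in Theorem~\ref{thm:energy} gives more than the order $N^{3/2}$. Theorem~\ref{thm:main} needs only the case $k=1$, and a reader may take $k=1$ throughout.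

\section{Facts about sumsets and primes}\label{sec:tools}

For subsets $T_1,\dots,T_m$ of an abelian group, $T_1+\dots+T_m$ is the set of all sums $t_1+\dots+t_m$ with $t_i\in T_i$, and $hT$ is the sum of $h$ copies of $T$. The \emph{stabilizer} of a set $U$ is the subgroup $\{g: U+g=U\}$. We use three theorems.

\begin{theorem}[Cauchy--Davenport]\label{thm:CD}
Let $p$ be prime and let $T_1,\dots,T_m$ be non-empty subsets of $\mathbb{Z}/p\mathbb{Z}$. Then $|T_1+\dots+T_m|\ge\min\big(p,\ 1+\sum_i(|T_i|-1)\big)$.
\end{theorem}

\begin{theorem}[Dias da Silva--Hamidoune \cite{DH}]\label{thm:DH}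
Let $p$ be prime, $D\subset\mathbb{Z}/p\mathbb{Z}$, $|D|=r$ and $0\le h\le r$. Then the sums of $h$ distinct elements of $D$ take at least $\min(p,\ hr-h^2+1)$ values.
\end{theorem}

We always take $h=\lfloor r/2\rfloor$, for which $hr-h^2+1=\lfloor r^2/4\rfloor+1$.

\begin{theorem}[Kneser]\label{thm:Kneser}
Let $T$ be a finite non-empty subset of an abelian group, let $h\ge1$, and let $H$ be the stabilizer of $hT$. Then $|hT|\ge h|T+H|-(h-1)|H|$.
\end{theorem}

About primes we use the prime number theorem, which is effective, and Rosser's bound $p_m>m\log m$ for the $m$-th prime $p_m$. The exponent of $p$ in a non-zero integer $x$ is $v_p(x)$, and factoring $|x|$ gives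
\begin{equation}\label{eq:log}
\log|x|=\sum_p v_p(x)\log p=\sum_p\log p\sum_{f\ge1}\mathbf{1}[\,p^f\mid x\,].
\end{equation}

\section{A model case: arithmetic progressions}\label{sec:model}

No particular prime $p>N$ has to divide $s(A)$. Let $M$ be a positive integer and
\[
A=\{a_1,\dots,a_N\},\qquad a_i=1+iM,\qquad N\ge2.
\]
A sum of $j$ elements of $A$ is congruent to $j$ modulo $M$, with $1\le j\le N$, so no prime $p>N$ with $p\mid M$ divides $s(A)$. Any finite set of primes above $N$ can be blocked in this way, and no argument modulo a single prime can prove the conjecture. Blocking has a price: the elements become large. What has to be excluded is that these large numbers are made of high powers of a few primes.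

If $M<N^2$, at most one prime $p>N$ divides $M$. Modulo any other prime $p>N$ the $a_i$ are distinct, and Theorem~\ref{thm:DH} shows that for $p\le N^2/4$ the sums of $\lfloor N/2\rfloor$ of them cover the class $0$. So all primes up to $N^2/4$, with at most one exception, divide $s(A)$. The case of large $M$ needs a different argument.

\begin{proposition}\label{prop:model}
If $M\ge N^2$, then more than $N/2$ primes divide $a_1a_2\cdots a_N$.
\end{proposition}

\begin{proof}
Suppose that only $w\le N/2$ primes do. For each such prime $p$ choose an index $i_p$ at which $v_p(a_i)$ is largest, and discard it. At least $N/2$ indices are kept. For $i\neq i_p$ the power $p^{v_p(a_i)}$ divides both $a_i$ and $a_{i_p}$, hence $(i-i_p)M$; and $p\nmid M$, because $p$ divides some $1+iM$. So $p^{v_p(a_i)}$ divides $i-i_p$. The $p$-part of the product of the kept $a_i$ therefore divides $(i_p-1)!\,(N-i_p)!$, which divides $(N-1)!$. This holds for each $p$, so the product of the kept $a_i$ divides $(N-1)!$, and $M^{N/2}<(N-1)!<N^N$. Hence $M<N^2$.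
\end{proof}

With Rosser's bound, $P(s(A))>\frac N2\log\frac N2$ when $M\ge N^2$, so the conjecture holds for these progressions. The proof compares an element $a_i$ with a difference $(i-i')M$, and it has three parts.
\begin{enumerate}
\item[(a)] \emph{Size.} The elements are at least as large as the differences.
\item[(b)] \emph{Blocked primes.} The blocked primes divide the differences, and use up a factor $M$ of their size.
\item[(c)] \emph{Unblocked primes.} After one term per prime is discarded, each remaining prime divides the elements to no higher power than it divides suitable differences.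
\end{enumerate}
For a general set $A$ there is no common modulus $M$, and (b) and (c) survive only on average. We replace $a_i$ by a random subset sum $u$ and $(i-i')M$ by a random difference, and compare the expectations of \eqref{eq:log}. Section~\ref{sec:compare} sets up the comparison, Section~\ref{sec:blocked} proves (b), and Sections~\ref{sec:anti} and~\ref{sec:unblocked} prove (c).

\section{Comparing subset sums with differences}\label{sec:compare}

Fix $k\ge1$ and a set $A$ of $N$ positive integers. Put
\[
a^*=\max A,\qquad B=A\setminus\{a^*\},\qquad n=|B|=N-1 .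
\]
Let $\mathcal{P}$ be the set of primes dividing $s(A)$ and $w=|\mathcal{P}|=\omega(s(A))$. The phrase ``$n$ large'' means $n\ge n_0(k)$ with $n_0(k)\geq 64$ effectively computable; each use names the condition needed.

\emph{The random sum.} To have control of its size we force $a^*$ into the sum:
\[
u=a^*+\sum_{b\in B}\varepsilon_bb,
\]
with $\varepsilon_b$ independent and uniform on $\{0,1\}$. Then $u\in S(A)$, $u\ge a^*$, and all prime factors of $u$ lie in $\mathcal{P}$.

\emph{The random differences.} For $\ell\in\{1,k\}$ let
\[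
X_\ell=\sum_{i=1}^{\ell}(b_i-b_i'),\qquad E_\ell=\Pr(X_\ell=0)=\frac{J_\ell(B)}{n^{2\ell}},
\]
with $b_i,b_i'$ independent and uniform on $B$. Since $0<b<a^*$ for $b\in B$, we have $|X_\ell|\le\ell a^*$. Also
\begin{equation}\label{eq:E}
n^{-\ell}\le E_\ell\le n^{-1}.
\end{equation}
The lower bound is the probability that $b_i=b_i'$ for all $i$. The upper bound holds because, given all variables except $b_1$, at most one value of $b_1$ makes $X_\ell$ vanish; here the elements of $B$ must be distinct. As \eqref{eq:log} needs a non-zero integer, we condition on $X_\ell\ne0$ and put, for a prime power $q$,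
\[
\kappa_\ell(q)=\frac{\Pr(q\mid X_\ell\text{ and }X_\ell\neq0)}{\Pr(X_\ell\ne0)},\qquad \kappa(q)=\frac{\kappa_1(q)+\kappa_k(q)}2 .
\]
Part (b) will be a statement about $X_1$ and part (c) a statement about $X_k$; the average $\kappa$ allows both in one inequality. For $k=1$ we have $\kappa=\kappa_1$ and $E_1=1/n$.

The discarding in (c) becomes conditioning on an event $G$. We write $\Pr_G$ for conditional probability given $G$.

\begin{lemma}\label{lem:compare}
For every event $G$ of positive probability,
\begin{equation}\label{eq:compare}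
\sum_{p\notin\mathcal{P}}\log p\sum_{f\ge1}\kappa(p^f)\ \le\ \log k+\sum_{p\in\mathcal{P}}\log p\sum_{f\ge1}\big(\Pr\nolimits_G(p^f\mid u)-\kappa(p^f)\big).
\end{equation}
\end{lemma}

\begin{proof}
All sums are finite, since $u$ and $X_\ell$ take finitely many values. Take the expectation of \eqref{eq:log} for $x=X_\ell$, given $X_\ell\ne0$, use $|X_\ell|\le ka^*$, and average over $\ell\in\{1,k\}$:
\[
\sum_{p\notin\mathcal{P}}\log p\sum_{f\ge1}\kappa(p^f)+\sum_{p\in\mathcal{P}}\log p\sum_{f\ge1}\kappa(p^f)\le\log k+\log a^* .
\]
Take the expectation of \eqref{eq:log} for $x=u\ge a^*$, given $G$: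
\[
\log a^*\le\sum_{p\in\mathcal{P}}\log p\sum_{f\ge1}\Pr\nolimits_G(p^f\mid u).
\]
Insert the second inequality into the first.
\end{proof}

The size of $a^*$, on which we have no bound, has cancelled. We show that if $w$ is small, then the left side of \eqref{eq:compare} is at least of order $n$, while for a suitable $G$ the right side is $O(\log^2 n)$.

\section{Primes that divide no subset sum}\label{sec:blocked}

If the elements of $B$ were spread over many classes modulo $p$, Theorems~\ref{thm:CD} and~\ref{thm:DH} would produce a subset sum in the class $0$. So a prime outside $\mathcal{P}$ forces $B$ to cluster, and it divides a difference far more often than with the probability $1/p$ of a random integer.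

\begin{lemma}\label{lem:blocked}
If $p\notin\mathcal{P}$ is a prime with $n\le p\le n^2/32$, then $\kappa_1(p)\ge\dfrac{n}{64p}$.
\end{lemma}

\begin{proof}
Theorem~\ref{thm:DH} concerns distinct residues, so we cut $B$ into layers in which no residue repeats. Let $n_c$ be the number of elements of $B$ in the class $c$ modulo $p$, and number them from $1$ to $n_c$. For $i\ge1$ let $D_i$ be the set of elements that carry the number $i$. Then the $D_i$ partition $B$, the elements of $D_i$ are distinct modulo $p$, and $r_i=|D_i|=\#\{c:n_c\ge i\}$ satisfies $\sum_ir_i=n$.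

\emph{The layers are small.} By Theorem~\ref{thm:DH} the sums of $\lfloor r_i/2\rfloor$ distinct elements of $D_i$ occupy at least $\min(p,\lfloor r_i^2/4\rfloor+1)$ classes. By Theorem~\ref{thm:CD} the sums that use exactly $\lfloor r_i/2\rfloor$ elements of each non-empty $D_i$ occupy at least $\min\big(p,1+\sum_i\lfloor r_i^2/4\rfloor\big)$ classes. Suppose $\sum_i\lfloor r_i^2/4\rfloor\ge p-1$. Then the class $0$ is occupied. Moreover some $r_i$ is at least $2$, so the subset used is non-empty, and its sum is an element of $S(A)$ divisible by $p$. This contradicts $p\notin\mathcal{P}$. Hence $\sum_i\lfloor r_i^2/4\rfloor<p$.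

\emph{Half of $B$ lies in deep layers.} Let $I=\lfloor n^2/(32p)\rfloor$. From $p\le n^2/32$ we get $I\ge1$ and $I\ge n^2/(64p)$; from $p\ge n$ we get $I\le n/32\le p$. Since $r^2\le4\lfloor r^2/4\rfloor+1$ for every integer $r$,
\[
\sum_{i\le I}r_i^2\le4p+I\le8p,\qquad\text{so}\qquad\sum_{i\le I}r_i\le\sqrt{8pI}\le\frac n2
\]
by the Cauchy--Schwarz inequality. Thus $\sum_{i>I}r_i\ge n/2$.

\emph{Counting congruent pairs.} The number of ordered pairs of distinct elements of $B$ that are congruent modulo $p$ is
\[
\sum_cn_c(n_c-1)=\sum_c\sum_{i=1}^{n_c}2(i-1)=\sum_i2(i-1)r_i\ge2I\sum_{i>I}r_i\ge In .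
\]
There are $n(n-1)$ ordered pairs of distinct elements, so $\kappa_1(p)\ge I/n\ge n/(64p)$.
\end{proof}

The order $n/p$ is what clustering requires: if $B$ has $n/r$ elements in each of the classes $1,\dots,r$ and $nr<p$, then $p$ divides no non-empty subset sum of $B$, while $\kappa_1(p)\le1/r$, and $r$ may be taken close to $p/n$.

By Lemma~\ref{lem:blocked} a blocked prime of size about $Y$ contributes about $n\log Y/Y$ to the left side of \eqref{eq:compare}. There are about $Y/(2\log Y)$ primes in $(Y/2,Y]$, so the total is of order $n$ whatever $Y$ is. We take $Y$ as large as the lemma allows, because $\mathcal{P}$ then needs the most primes to fill the range.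

\begin{proposition}\label{prop:left}
Let $Y=n^2/32$. If $n$ is large and
\begin{equation}\label{eq:small1}
w\le\frac{Y}{6\log Y},
\end{equation}
then the left side of \eqref{eq:compare} is at least $n/768$.
\end{proposition}

\begin{proof}
By the prime number theorem $\pi(Y)-\pi(Y/2)\sim Y/(2\log Y)$, so for $n$ large $(Y/2,Y]$ contains at least $Y/(3\log Y)$ primes. By \eqref{eq:small1} at least $Y/(6\log Y)$ of them lie outside $\mathcal{P}$. They satisfy $p>n^2/64\ge n$, so $\kappa(p)\ge\frac12\kappa_1(p)\ge n/(128p)$ by Lemma~\ref{lem:blocked}. As $\log x/x$ decreases for $x\ge e$, the left side of \eqref{eq:compare} is at least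
\[
\frac Y{6\log Y}\cdot\frac n{128}\cdot\frac{\log Y}Y=\frac n{768}.\qedhere
\]
\end{proof}

\section{Anticoncentration modulo prime powers}\label{sec:anti}

We now bound $\Pr(p^f\mid u)$ in terms of $\kappa_k(p^f)$, uniformly in $p$ and $f$. A common factor $p^j$ of the elements of $B$ confines $u$ to one class modulo $p^j$, and the bound must allow for this. The Fourier argument below cannot see a small proportion of exceptional elements, so we measure the common factor of \emph{most} elements. Put
\[
\beta=\frac1{20k},\qquad\gamma=\frac1{400k},\qquad C=3\cdot4^k\gamma^{-1/2},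
\]
so that $2\pi^2\gamma<\beta<\frac12$ because $\pi^2<10$. For a prime $p$ let
\[
j_p=\max\big\{j\ge0:\ \#\{b\in B:p^j\mid b\}\ge(1-\beta)n\big\}.
\]
The maximum exists: $j=0$ qualifies, and no element of $B$ is divisible by $p^j$ for large $j$.

\begin{lemma}\label{lem:anti}
For $n$ large, every prime $p$ and every $f>j_p$,
\[
\Pr(p^f\mid u)\le Cn^{-1/2}\big(E_k+\kappa_k(p^f)\big)+p^{-(f-j_p)} .
\]
\end{lemma}

\begin{remark}\label{rem:terms}
Each term has a source. If $p^j$ divides every element of $A$, even perfect equidistribution of $u$ among the multiples of $p^j$ gives probability $p^{-(f-j)}$. If $q=p^f>n$, all $b\equiv1$ and $a^*\equiv-\lfloor n/2\rfloor$ modulo $q$, then $\kappa_k(q)=1$ and $\Pr(q\mid u)=2^{-n}\binom n{\lfloor n/2\rfloor}$, which has order $n^{-1/2}$ by Stirling's formula. Finally let $k=1$ and $B=\{1,\dots,n\}$. The sum $\sum\varepsilon_bb$ has variance at most $n^3/4$, so by Chebyshev's inequality it lies with probability at least $\frac34$ in an interval of length $2n^{3/2}$, and takes some value $y$ with probability at least $\frac34(2n^{3/2}+1)^{-1}$.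 For $a^*=p^f-y$ with $f$ large, $\kappa_1(p^f)=0$ and $\Pr(p^f\mid u)$ is at least of order $n^{-3/2}=n^{-1/2}E_1$.
\end{remark}

\begin{proof}[Proof of Lemma~\ref{lem:anti}]
Put $q=p^f$, $j=j_p$ and $e(\theta)=e^{2\pi i\theta}$, and let $\|\theta\|$ be the distance from $\theta$ to the nearest integer. We use
\begin{equation}\label{eq:sin}
2\|\theta\|\le|\sin\pi\theta|\le\pi\|\theta\|,
\end{equation}
whose left half gives $|\cos\pi\theta|\le(1-4\|\theta\|^2)^{1/2}\le e^{-2\|\theta\|^2}$. For $t\in\mathbb{Z}/q\mathbb{Z}$ let $Q(t)=\sum_{b\in B}\|tb/q\|^2$. Since $\frac1q\sum_te(tm/q)$ equals $1$ if $q\mid m$ and $0$ otherwise, and the $\varepsilon_b$ are independent,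
\begin{equation}\label{eq:fourier}
\Pr(q\mid u)=\frac1q\sum_te\Big(\frac{ta^*}q\Big)\prod_{b\in B}\frac{1+e(tb/q)}2\le\frac1q\sum_t\prod_{b\in B}\Big|\cos\frac{\pi tb}q\Big|\le\frac1q\sum_te^{-2Q(t)} .
\end{equation}
So we must bound the level sets $T(r)=\{t:Q(t)\le r\}$, mainly for bounded $r$. Each contains $0$. As $\|\theta+\theta'\|\le\|\theta\|+\|\theta'\|$, the triangle inequality in $\mathbb{R}^B$ gives $\sqrt{Q(t+t')}\le\sqrt{Q(t)}+\sqrt{Q(t')}$, and so
\begin{equation}\label{eq:levels}
hT(r)\subset T(h^2r)\qquad(h\ge1).
\end{equation}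
The plan is this. The distribution of $X_k$ bounds the size of $T(\gamma n)$. By \eqref{eq:levels}, about $\sqrt{\gamma n/r}$ copies of $T(r)$ can be added without leaving $T(\gamma n)$. Sumsets grow linearly unless a subgroup stops them, so $T(r)$ is smaller than $T(\gamma n)$ by this factor, up to the size of a subgroup. This is the gain $n^{-1/2}$. The group $\mathbb{Z}/q\mathbb{Z}$ has proper subgroups when $f>1$, so Kneser's theorem is needed in place of Theorem~\ref{thm:CD}.

\emph{Step 1: the size of $T(\gamma n)$.} Let $\nu(t)=\frac1n\sum_be(tb/q)$ and $\lambda=\Pr(q\mid X_k)$. By independence of the $b_i,b_i'$ we have $\lambda=\frac1q\sum_t|\nu(t)|^{2k}$. For $t\in T(\gamma n)$, by \eqref{eq:sin},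
\[
1-\operatorname{Re}\nu(t)=\frac2n\sum_b\sin^2\frac{\pi tb}q\le\frac{2\pi^2Q(t)}n\le2\pi^2\gamma\le\frac12 ,
\]
so $|\nu(t)|^{2k}\ge4^{-k}$. Hence $|T(\gamma n)|/q\le4^k\lambda$.

\emph{Step 2: a subgroup $H\subset T(\gamma n)$ has $|H|\le p^j$.} Let $|H|=p^i$ with $i\ge1$; then $H$ consists of the classes $t=p^{f-i}m$, $0\le m<p^i$. Let $b\in B$ with $p^i\nmid b$, and write $b=p^vb_1$ with $p\nmid b_1$ and $l=i-v\ge1$. Then $tb/q=mb_1/p^l$, which modulo $1$ is uniform on the multiples of $1/p^l$. The average of $\sin^2\pi\theta=\frac12(1-\cos2\pi\theta)$ over these multiples is $\frac12$, because the $p^l$-th roots of unity sum to $0$. By \eqref{eq:sin} the average of $\|tb/q\|^2$ over $H$ is at least $1/(2\pi^2)$. The average of $Q$ over $H$ is at most $\gamma n$, so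
\[
\#\{b\in B:p^i\nmid b\}\le2\pi^2\gamma n\le\beta n ,
\]
and $i\le j$ by the definition of $j_p$.

\emph{Step 3: the size of $T(r)$ for $0<r\le\gamma n$.} Let $h=\lfloor\sqrt{\gamma n/r}\rfloor$. Then $h\ge1$, $h\ge\frac12\sqrt{\gamma n/r}$, and $hT(r)\subset T(\gamma n)$ by \eqref{eq:levels}. Let $H$ be the stabilizer of $hT(r)$. Since $0\in hT(r)$ we have $H\subset hT(r)$, so $|H|\le p^j$ by Step 2. Theorem~\ref{thm:Kneser} gives $|T(\gamma n)|\ge h|T(r)|-(h-1)p^j$, and with Step 1,
\[
\frac{|T(r)|}q\le\frac1h\cdot\frac{|T(\gamma n)|}q+p^{j-f}\le2\sqrt{\frac r{\gamma n}}\;4^k\lambda+p^{-(f-j)} .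
\]

\emph{Step 4: summing over levels.} Write $e^{-2Q(t)}=\int_0^\infty2e^{-2r}\mathbf{1}[Q(t)\le r]\,dr$. Use Step 3 for $r\le\gamma n$ and $|T(r)|\le q$ for $r>\gamma n$. Since $\int_0^\infty2e^{-2r}\,dr=1$ and $\int_0^\infty2e^{-2r}\sqrt r\,dr=\Gamma(3/2)/\sqrt2<1$,
\[
\frac1q\sum_te^{-2Q(t)}=\int_0^\infty2e^{-2r}\frac{|T(r)|}q\,dr\le\frac{2\cdot4^k\lambda}{\sqrt{\gamma n}}+p^{-(f-j)}+e^{-2\gamma n}.
\]
Let $n$ be so large that $e^{-2\gamma n}\le4^k(\gamma n)^{-1/2}n^{-k}$. As $\lambda\ge E_k\ge n^{-k}$ by \eqref{eq:E}, the last term is at most $4^k\lambda/\sqrt{\gamma n}$, and \eqref{eq:fourier} gives $\Pr(q\mid u)\le Cn^{-1/2}\lambda+p^{-(f-j)}$. Finally $\lambda=E_k+(1-E_k)\kappa_k(q)\le E_k+\kappa_k(q)$.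
\end{proof}

\section{Primes that divide a subset sum}\label{sec:unblocked}

To bound the right side of \eqref{eq:compare} we sum Lemma~\ref{lem:anti} over $f$. The terms $p^{-(f-j_p)}$ form a geometric series, and $Cn^{-1/2}\kappa_k(p^f)$ is absorbed by $\kappa(p^f)$. The term $Cn^{-1/2}E_k$ does not decay with $f$, and the range of $f$ grows with $a^*$; as the last example in Remark~\ref{rem:terms} shows, a single value of $u$ may be an enormous power of $p$. As in Proposition~\ref{prop:model}, we discard such values. This costs probability $2Cn^{-1/2}E_k$ for each prime in $\mathcal{P}$, so we can afford it if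
\begin{equation}\label{eq:small2}
w\le\frac{n^{1/2}}{8CE_k}.
\end{equation}
For $k=1$ the right side is $n^{3/2}/(8C)$; this is the origin of the exponent in Theorem~\ref{thm:main}.

For $p\in\mathcal{P}$ let $f_p$ be the least $f>j_p$ with $\Pr(p^f\mid u)\le2Cn^{-1/2}E_k$; it exists because $\Pr(p^f\mid u)=0$ for large $f$. Let $G$ be the event that $p^{f_p}\nmid u$ for all $p\in\mathcal{P}$. Under \eqref{eq:small2} the union bound gives $\Pr(G)\ge1-2wCn^{-1/2}E_k\ge\frac34$, so that $\Pr_G(F)\le\frac43\Pr(F)$ for every event $F$.

\begin{lemma}\label{lem:unblocked}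
Assume \eqref{eq:small2} and let $n$ be large. Then for every $p\in\mathcal{P}$,
\[
\sum_{f\ge1}\big(\Pr\nolimits_G(p^f\mid u)-\kappa(p^f)\big)\le\frac3{p-1}.
\]
\end{lemma}

\begin{proof}
Let $\delta_f$ be the term with index $f$. There are three ranges.

\emph{The range $f\le j_p$.} Lemma~\ref{lem:anti} does not apply, but differences are very likely to be divisible by $p^f$. If $p^f$ divides every $b\in B$, then $\kappa(p^f)=1$ and $\delta_f\le0$. Otherwise pick $b_0\in B$ with $p^f\nmid b_0$. Given all $\varepsilon_b$ with $b\ne b_0$, the two possible values of $u$ differ by $b_0$, so at most one is divisible by $p^f$. Hence $\Pr(p^f\mid u)\le\frac12$ and $\Pr_G(p^f\mid u)\le\frac23$. On the other hand at least $(1-\beta)n$ elements of $B$ are divisible by $p^{j_p}$, hence by $p^f$, so for $\ell\in\{1,k\}$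
\[
\Pr(p^f\mid X_\ell)\ge(1-\beta)^{2k}\ge1-2k\beta=\frac9{10},\qquad
\kappa_\ell(p^f)\ge\frac{9/10-E_\ell}{1-E_\ell}\ge\frac9{10}-\frac1n\ge\frac45
\]
by \eqref{eq:E}. This is what fixes the choice of $\beta$. Since $\frac23<\frac45$, again $\delta_f\le0$.

\emph{The range $j_p<f<f_p$.} By the minimality of $f_p$ we have $Cn^{-1/2}E_k<\frac12\Pr(p^f\mid u)$. Move this term of Lemma~\ref{lem:anti} to the left side and multiply by $2\cdot\frac43$:
\[
\Pr\nolimits_G(p^f\mid u)\le\tfrac83Cn^{-1/2}\kappa_k(p^f)+\tfrac83p^{-(f-j_p)} .
\]
For $n^{1/2}\ge16C/3$ the first term is at most $\frac12\kappa_k(p^f)\le\kappa(p^f)$, so $\delta_f\le3p^{-(f-j_p)}$.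

\emph{The range $f\ge f_p$.} On $G$ we have $p^f\nmid u$, so $\delta_f=-\kappa(p^f)\le0$.

The sum is at most $3\sum_{m\ge1}p^{-m}=3/(p-1)$.
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:energy}]
Let $n$ be large and suppose that \eqref{eq:small1} and \eqref{eq:small2} both hold. Apply Lemma~\ref{lem:compare} with the event $G$ of Section~\ref{sec:unblocked}. By Proposition~\ref{prop:left} and Lemma~\ref{lem:unblocked},
\[
\frac n{768}\le\log k+3\sum_{p\in\mathcal{P}}\frac{\log p}{p-1}.
\]
The function $\log x/(x-1)$ decreases for $x>1$, since its derivative has the sign of $1-\frac1x-\log x<0$. The elements of $\mathcal{P}$ are $w\geq 1$ distinct integers at least $2$, and $w+1\le n^2$ by \eqref{eq:small1}. Therefore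
\[
\sum_{p\in\mathcal{P}}\frac{\log p}{p-1}\le\sum_{m=2}^{w+1}\frac{\log m}{m-1}\le\log(w+1)\,(1+\log w)\le2\log n\,(1+2\log n).
\]
So $n/768\le\log k+6\log n\,(1+2\log n)$, which is false for $n$ large. Hence one of \eqref{eq:small1} and \eqref{eq:small2} fails:
\[
w>\min\Big\{\frac Y{6\log Y},\ \frac{n^{1/2}}{8CE_k}\Big\}.
\]
Now $n\ge N/2$ and $\log Y\le2\log N$ give $Y/(6\log Y)\ge N^2/(1536\log N)$. From $E_k=J_k(B)/n^{2k}\le J_k(A)/n^{2k}$ we get
\[
\frac{n^{1/2}}{8CE_k}\ge\frac{n^{2k+1/2}}{8CJ_k(A)}\ge\frac1{2^{2k+4}C}\cdot\frac{N^{2k+1/2}}{J_k(A)} .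
\]
The theorem follows with $c_k=\min\{1/1536,\ 2^{-2k-4}/C\}$. Each condition imposed on $n$ was an explicit inequality, apart from the count of primes in $(Y/2,Y]$, which is effective.
\end{proof}

In the two deductions we use that an integer with $w$ distinct prime factors has one that is at least $p_w>w\log w$. In particular $P(s(A))>w\log N$ as soon as $w\ge N$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $k=1$ in Theorem~\ref{thm:energy}. Then $N^{5/2}/J_1(A)=N^{3/2}$, and $N^{3/2}\le N^2/\log N$ because $\log N\le N^{1/2}$. So $w\ge c_1N^{3/2}$ for $N\ge N_1$. If also $N\ge c_1^{-2}$, then $w\ge N$ and $P(s(A))>c_1N^{3/2}\log N$. Thus $c=c_1$ and $N_0=\max\{N_1,c_1^{-2}\}$ serve, and $P(s(A))/N\ge cN^{1/2}\log N\to\infty$.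
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:energy}]
The hypothesis gives $N^{2k+1/2}/J_k(A)\ge N^2/\log N$, so $w\ge c_kN^2/\log N$ by Theorem~\ref{thm:energy}. We may take $N_k$ so large that $c_kN\ge\log N$ for $N\ge N_k$. Then $w\ge N$, and $P(s(A))>w\log N\ge c_kN^2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DH}
Dias da Silva and Hamidoune, Bull. London Math. Soc. \textbf{26} (1994).

\bibitem{PF}
\emph{On prime factors of subset sums},
\texttt{https://uwaterloo.ca/\allowbreak pure-mathematics/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak uploads/\allowbreak documents/\allowbreak j-london-math-soc-1994.pdf}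

\end{thebibliography}
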